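\title{A quadratic counterexample to the homogeneous dependence problem}

\begin{abstract}
We construct a homogeneous quadratic map $H\colon\mathbb{C}^{15}\to\mathbb{C}^{15}$ whose Jacobian matrix is nilpotent and whose components are linearly independent over $\mathbb{C}$. The map is built from a linear space of nilpotent operators on $\mathbb{C}^7$, defined by means of a symplectic form, and from a quadratic map that annihilates its own argument. We also obtain such maps in every dimension $n\ge 15$, a simple commutative algebra all of whose multiplication operators are nilpotent, and a cubic form in $30$ variables with nilpotent Hessian and linearly independent partial derivatives.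
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $H=(H_1,\dots,H_n)$ be a polynomial map, $H_j\in\mathbb{C}[x]=\mathbb{C}[x_1,\dots,x_n]$, and let $\mathcal{J}H=(\partial H_j/\partial x_k)_{j,k}$ be its Jacobian matrix. Suppose that $\mathcal{J}H$ is nilpotent. This is the same as asking that the complex matrix $\mathcal{J}H(x)$ be nilpotent at every point $x$, since the entries of $(\mathcal{J}H)^n$ are polynomials. A nilpotent matrix is singular, so at each point the rows of $\mathcal{J}H(x)$ satisfy a linear relation, whose coefficients may vary with the point. The \emph{Dependence Problem} (DP) asks whether the coefficients can be chosen constant: if $\mathcal{J}H$ is nilpotent, are the rows of $\mathcal{J}H$ linearly dependent over $\mathbb{C}$? The combination of the rows with coefficients $c_1,\dots,c_n$ is the gradient of $\sum_j c_jH_j$, and it vanishes exactly when this polynomial is constant. So the question is whether $H_1-H_1(0),\dots,H_n-H_n(0)$ are linearly dependent, that is, whether $H$ takes its values in an affine hyperplane. A \emph{counterexample} is a map $H$ with nilpotent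 Jacobian matrix whose rows are linearly independent over $\mathbb{C}$. The \emph{Homogeneous Dependence Problem} (HDP) is the same question for maps whose components are all homogeneous of one degree $d$; for $d\ge1$ it concerns the independence of $H_1,\dots,H_n$ themselves.

For $d=1$ the matrix $\mathcal{J}H$ is constant and singular, so there is no counterexample. In degree $2$ the DP has counterexamples, for instance
\[
\hat H=(x_2,\ x_1^2-x_3,\ 2x_1x_2-x_4,\ x_2^2).
\]
No monomial occurs in two of its components, so they are independent; and $J=\mathcal{J}\hat H(x)$ maps $e_4\mapsto -e_3\mapsto e_2\mapsto e_1+2x_1e_3+2x_2e_4\mapsto 0$, where the first four vectors form a basis, so $J^4=0$. This map mixes terms of degree $1$ and $2$. The question answered here, which we take from \cite{Herbie}, concerns the homogeneous case.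

\medskip
\noindent\textbf{Question.} \emph{Do there exist $n\ge1$ and $H\in\mathbb{C}[x]^n$ such that every component of $H$ is a homogeneous quadratic form, $\mathcal{J}H$ is nilpotent, and $H_1,\dots,H_n$ are linearly independent over $\mathbb{C}$?}
\medskip

We call such a map a \emph{quadratic counterexample to the HDP}. There is a reason to expect that none exists. For homogeneous quadratic $H$ the matrix $\mathcal{J}H(x)$ is linear in $x$, so these matrices form a linear space of nilpotent matrices, and the rows are dependent exactly when the images of all $\mathcal{J}H(x)$ lie in one hyperplane. Engel's theorem states that a linear space of nilpotent operators on a finite-dimensional space that is closed under commutators is strictly upper triangular in a suitable basis; the images then lie in the hyperplane spanned by all basis vectors but the last. For $n=1$ the space is zero. For $n=2$ it consists of the multiples of one nilpotent matrix, because the nilpotent matrices $\left(\begin{smallmatrix}a&b\\c&-a\end{smallmatrix}\right)$ are the zeros of the nondegenerate ternary form $a^2+bc$, which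 vanishes on no plane. In these cases the rows are dependent. Nevertheless, the answer to the Question is yes.

\begin{theorem}\label{thm:main}
Take coordinates $(u,v_1,v_2,v_3,f_1,f_2,f_3,a_1,a_2,a_3,g_1,g_2,g_3,s,t)$ on $\mathbb{C}^{15}$, and let $H$ have the following components, where a subscript names the coordinate to which the component belongs:
\[
\begin{aligned}
H_u&=a_1f_1+a_2f_2+a_3f_3-g_1v_1-g_2v_2-g_3v_3,\\
H_{v_1}&=ua_1+sv_2,\qquad H_{v_2}=ua_2+sv_3+tv_1,\qquad H_{v_3}=ua_3-tv_2,\\
H_{f_1}&=ug_1+tf_2,\qquad H_{f_2}=ug_2+sf_1-tf_3,\qquad H_{f_3}=ug_3+sf_2,\\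
H_{a_1}&=-v_1v_2,\qquad H_{a_2}=-2v_1v_3,\qquad H_{a_3}=v_2v_3,\\
H_{g_1}&=-v_3f_2,\qquad H_{g_2}=-v_1f_1+v_3f_3,\qquad H_{g_3}=-v_1f_2,\\
H_s&=uv_1,\qquad H_t=uv_3 .
\end{aligned}
\]
Then $H$ is homogeneous quadratic, $\mathcal{J}H$ is nilpotent, and the $15$ components (equivalently, the rows of $\mathcal{J}H$) are linearly independent over $\mathbb{C}$.
\end{theorem}

In this paper an \emph{algebra} is a finite-dimensional complex vector space $A$ with a bilinear product, not assumed associative. We write $L_x$ for the operator $y\mapsto x\cdot y$ and $A\cdot I$ for the span of the products $x\cdot y$ with $x\in A$, $y\in I$. In a commutative algebra an \emph{ideal} is a subspace $I$ with $A\cdot I\subset I$, and $A$ is \emph{simple} if $A\cdot A\ne0$ and the only ideals are $0$ and $A$.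

\begin{theorem}\label{thm:more}
Let $H$ be the map of Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] Quadratic counterexamples to the HDP exist in every dimension $n\ge15$.
\item[(b)] The commutative algebra $A=\mathbb{C}^{15}$ with product $x\cdot y=\frac12\big(H(x+y)-H(x)-H(y)\big)$ is simple, although every multiplication operator $L_x=\frac12\mathcal{J}H(x)$ is nilpotent. Conversely, quadratic counterexamples of least possible dimension always correspond to simple algebras.
\item[(c)] There is a cubic form in $30$ variables whose Hessian is nilpotent and whose $30$ partial derivatives are linearly independent. Hence the quadratic HDP also fails for gradient maps, that is, for symmetric Jacobian matrices.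
\end{enumerate}
\end{theorem}

We do not claim that the dimension $15$, or $30$ in the symmetric case, is minimal.

The proof never computes a power of $\mathcal{J}H$. For quadratic $H$, nilpotency follows from the existence of a polynomial left inverse of $x+H$ (Section~\ref{sec:prelim}), and for maps of the shape $(T_\alpha\beta,\sigma(\beta))$ such an inverse can be written down as soon as the operators $T_\alpha$ are nilpotent and $T_{\sigma(\beta)}\beta=0$ (Section~\ref{sec:blocks}). It remains to find $T$ and $\sigma$ whose values span everything. Section~\ref{sec:border} produces nilpotent operators from a symplectic form, and Section~\ref{sec:fifteen} solves for $\sigma$ and proves Theorem~\ref{thm:main}. The three parts of Theorem~\ref{thm:more} are proved in Sections~\ref{sec:higher}, \ref{sec:simple} and~\ref{sec:gradient}.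

\section{Quadratic maps, algebras and left inverses}\label{sec:prelim}

\begin{lemma}\label{lem:dict}
Homogeneous quadratic maps $H\colon\mathbb{C}^n\to\mathbb{C}^n$ correspond bijectively to commutative algebra structures on $A=\mathbb{C}^n$, by $x\cdot y=\frac12\big(H(x+y)-H(x)-H(y)\big)$ and $H(x)=x\cdot x$. Under this correspondence $L_x=\frac12\mathcal{J}H(x)$, and the components of $H$ are linearly independent if and only if $A\cdot A=A$.
\end{lemma}

\begin{proof}
The correspondence is that between a quadratic form and its symmetric bilinear form, applied to each component. The coefficient of $\varepsilon$ in $H(x+\varepsilon y)=x\cdot x+2\varepsilon\,x\cdot y+\varepsilon^2\,y\cdot y$ is $\mathcal{J}H(x)y$, so $\mathcal{J}H(x)y=2\,x\cdot y$. A linear relation among the components of $H$ is a linear form on $A$ that vanishes on all values $H(x)=x\cdot x$. Hence the components are independent if and only if the squares span $A$; and the squares span $A\cdot A$, because every product $x\cdot y$ is a combination of three squares.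
\end{proof}

So the Question asks for a nonzero commutative algebra with $A\cdot A=A$ in which every $L_x$ is nilpotent. Such an algebra cannot be associative: the operators $L_x$ would commute, and Engel's theorem would give $A\cdot A\ne A$.

We shall test nilpotency with the following fact. A complex square matrix $B$ with eigenvalues $\varepsilon_1,\dots,\varepsilon_n$ has $\det(I+\lambda B)=\prod_j(1+\lambda\varepsilon_j)$; therefore
\begin{equation}\label{eq:test}
B\ \text{is nilpotent}\iff \det(I+\lambda B)=1\ \text{for all }\lambda\in\mathbb{C}.
\end{equation}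

\begin{lemma}\label{lem:inverse}
Let $H\colon\mathbb{C}^n\to\mathbb{C}^n$ be homogeneous quadratic and let $F=x+H$. If there is a polynomial map $G$ with $G\circ F=\mathrm{id}$, then $\mathcal{J}H$ is nilpotent.
\end{lemma}

\begin{proof}
By the chain rule, $\det\mathcal{J}G(F(x))\cdot\det\mathcal{J}F(x)=1$. A product of two polynomials equals $1$ only if both are constant, so $\det(I+\mathcal{J}H(x))$ is constant, and its value at $x=0$ is $1$. Since $\mathcal{J}H(\lambda x)=\lambda\,\mathcal{J}H(x)$, we get $\det(I+\lambda\,\mathcal{J}H(x))=1$ for all $\lambda$ and $x$, and \eqref{eq:test} applies.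
\end{proof}

The degree of $H$ enters through the parameter $\lambda$. For the linear map $H=(x_1,-\frac12x_2)$ the map $x+H$ is invertible with determinant $1$, and $\mathcal{J}H$ is not nilpotent.

\section{Maps in two blocks}\label{sec:blocks}

The easiest way to invert $x+H$ is to solve for one variable after another, which is possible when $H$ is strictly triangular; but then one component of $H$ vanishes. We need invertible maps that are not triangular. The mechanism we use is already visible in five variables.

\begin{example}\label{ex:five}
On $\mathbb{C}^5$ with coordinates $(p,q,r,a,b)$ let $H=(aq+br,\ 0,\ 0,\ pr,\ -pq)$. The components of $y=x+H(x)$ are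
\[
y_p=p+aq+br,\qquad y_q=q,\qquad y_r=r,\qquad y_a=a+pr,\qquad y_b=b-pq .
\]
To find $p$ we seem to need $a$ and $b$, and to find $a$ and $b$ we need $p$. The circle is broken by a cancellation:
\[
y_aq+y_br=aq+br+(pr)q+(-pq)r=aq+br .
\]
In the first equation the unknown coefficients $a,b$ may therefore be replaced by the known $y_a,y_b$. This gives $p=y_p-y_ay_q-y_by_r$, and then $a=y_a-py_r$ and $b=y_b+py_q$. By Lemma~\ref{lem:inverse}, $\mathcal{J}H$ is nilpotent. The matrices $\mathcal{J}H(x)$ are not strictly triangular in any common basis, since $\mathcal{J}H(e_r)e_p=e_a$ and $\mathcal{J}H(e_q)e_a=e_p$, so that $\mathcal{J}H(e_q)\mathcal{J}H(e_r)$ has the eigenvalue $1$. Still, two components of $H$ vanish.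
\end{example}

In the example the variables fall into two blocks, $\beta=(p,q,r)$ and $\alpha=(a,b)$. The $\beta$-part of $H$ is $T_\alpha\beta$ for the nilpotent operator $T_\alpha(p,q,r)=(aq+br,0,0)$, the $\alpha$-part is a quadratic map $\sigma(\beta)=(pr,-pq)$, and the cancellation reads $T_{\sigma(\beta)}\beta=0$. Nothing else was used.

\begin{proposition}\label{prop:blocks}
Let $V,M$ be finite-dimensional complex vector spaces. Let $M\to\operatorname{End}(V)$, $\alpha\mapsto T_\alpha$, be linear with every $T_\alpha$ nilpotent. Let $\sigma\colon V\to M$ be a homogeneous quadratic map with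
\begin{equation}\label{eq:cancel}
T_{\sigma(\beta)}\beta=0\qquad\text{for all }\beta\in V.
\end{equation}
Then $H(\beta,\alpha)=(T_\alpha\beta,\ \sigma(\beta))$ on $V\oplus M$ is homogeneous quadratic with nilpotent Jacobian matrix. Its components are linearly independent if and only if $\sum_{\alpha\in M}T_\alpha V=V$ and $\sigma(V)$ spans $M$.
\end{proposition}

\begin{proof}
The map $(\beta,\alpha)\mapsto T_\alpha\beta$ is bilinear, so $H$ is homogeneous quadratic. Let $(y_\beta,y_\alpha)$ be the image of $(\beta,\alpha)$ under $x+H$, so that $y_\beta=\beta+T_\alpha\beta$ and $y_\alpha=\alpha+\sigma(\beta)$. By the linearity of $T$ and by \eqref{eq:cancel},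
\[
(I+T_{y_\alpha})\beta=\beta+T_\alpha\beta+T_{\sigma(\beta)}\beta=y_\beta .
\]
Since $T_{y_\alpha}$ is nilpotent, $T_{y_\alpha}^{\dim V}=0$, and $(I+T_{y_\alpha})^{-1}=\sum_{j<\dim V}(-T_{y_\alpha})^j$ is polynomial in $y_\alpha$. Hence
\[
\beta=(I+T_{y_\alpha})^{-1}y_\beta,\qquad \alpha=y_\alpha-\sigma(\beta)
\]
are polynomials in $(y_\beta,y_\alpha)$. This is a polynomial left inverse of $x+H$, and $\mathcal{J}H$ is nilpotent by Lemma~\ref{lem:inverse}.

A linear relation among the components is a pair $\mu\in V^*$, $\nu\in M^*$ with $\mu(T_\alpha\beta)+\nu(\sigma(\beta))=0$ for all $\alpha,\beta$. Setting $\alpha=0$ gives $\nu\circ\sigma=0$, and then $\mu(T_\alpha\beta)=0$ for all $\alpha,\beta$. So the relations are the pairs in which $\mu$ vanishes on $\sum_\alpha T_\alpha V$ and $\nu$ vanishes on the span of $\sigma(V)$. Only $(0,0)$ is such a pair if and only if these subspaces are $V$ and $M$.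
\end{proof}

\begin{remark}\label{rem:hyp}
The nilpotency of the $T_\alpha$ is necessary, because $\mathcal{J}H(0,\alpha)$ is the operator $(\beta',\alpha')\mapsto(T_\alpha\beta',0)$. Condition \eqref{eq:cancel} cannot be dropped: for $V=\mathbb{C}^2$, $M=\mathbb{C}$, $T_\alpha(p,q)=(\alpha q,0)$ and $\sigma(p,q)=p^2$, the map $H=(\alpha q,0,p^2)$ has $\operatorname{tr}(\mathcal{J}H)^2=4pq\ne0$.
\end{remark}

To obtain a counterexample we must meet two demands at once. The images $T_\alpha V$ must span $V$, which excludes every space of operators that is strictly triangular in some basis, such as the one in Example~\ref{ex:five}. And by \eqref{eq:cancel} the vector $\sigma(\beta)$ lies in the kernel of the evaluation map $M\to V$, $\alpha\mapsto T_\alpha\beta$, so these kernels must be large enough to span $M$.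

\section{Nilpotent operators from a symplectic form}\label{sec:border}

The first demand can be met in dimension $3$. On $W=\mathbb{C}^3$ let
\begin{equation}\label{eq:P}
P(s,t)=\begin{pmatrix}0&s&0\\ t&0&s\\ 0&-t&0\end{pmatrix},\qquad
\begin{aligned}
P(s,t)\,v&=(sv_2,\ sv_3+tv_1,\ -tv_2),\\
P(s,t)^Tf&=(tf_2,\ sf_1-tf_3,\ sf_2).
\end{aligned}
\end{equation}
Write $P=P(s,t)$ and $q=sv_3+tv_1$. Then
\[
P^2v=(sq,\ -stv_2+stv_2,\ -tq)=(sq,0,-tq),\qquad P^3v=(0,\ -stq+stq,\ 0)=0 ,
\]
so $P^3=0$ for all $s,t$. The images of $P(1,0)$ and $P(0,1)$ are $\langle e_1,e_2\rangle$ and $\langle e_2,e_3\rangle$, and those of the transposes are $\langle e_2,e_3\rangle$ and $\langle e_1,e_2\rangle$; in both cases they span $W$. The second demand fails completely. If $\sigma=(\sigma_1,\sigma_2)$ is polynomial and $P(\sigma(v))v=0$, then $\sigma_1v_2=0$ and $\sigma_2v_2=0$, so $\sigma=0$.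

To enlarge this space we must see why it is nilpotent. Put $u=v_2$, $w=(v_1,v_3)$, $\xi=(s,-t)$, and let $\omega(\xi,w)=\xi_1w_2-\xi_2w_1$ be the determinant form on $\mathbb{C}^2$. Then $\omega(\xi,w)=sv_3+tv_1$, and $P(s,t)$ is the operator $(u,w)\mapsto(\omega(\xi,w),\,u\xi)$. The cancellation in $P^2v$ is the identity $\omega(\xi,\xi)=0$. In this form the operator makes sense for any alternating form, and its matrix has an empty block, from $w$ to $w$. We fill this block with a nilpotent operator $N$; the new parameters will supply the missing kernels.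

Recall that a \emph{symplectic space} is a finite-dimensional space $U$ with a bilinear form $\omega$ that is alternating, $\omega(w,w)=0$ for all $w$ (hence $\omega(w,w')=-\omega(w',w)$), and nondegenerate: for each $w\neq0$ there is $\xi$ with $\omega(\xi,w)\ne0$. Its dimension is even. An operator $N$ on $U$ is \emph{self-adjoint} if $\omega(Nw,w')=\omega(w,Nw')$ for all $w,w'$. Recall also the Schur complement formula: for a block matrix with square diagonal blocks and $D$ invertible,
\[
\det\begin{pmatrix}A&B\\C&D\end{pmatrix}=\det D\cdot\det\big(A-BD^{-1}C\big).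
\]

\begin{lemma}\label{lem:border}
Let $(U,\omega)$ be a symplectic space and let $N$ be a self-adjoint operator on $U$.
\begin{enumerate}
\item[(i)] $\omega(w,N^kw)=0$ for all $w\in U$ and $k\ge0$.
\item[(ii)] If $N$ is nilpotent and $\xi\in U$, then $T(u,w)=\big(\omega(\xi,w),\ u\xi+Nw\big)$ is a nilpotent operator on $\mathbb{C}\oplus U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Moving the factors $N$ across one at a time gives $\omega(w,N^kw)=\omega(N^kw,w)$, and skew symmetry gives $\omega(N^kw,w)=-\omega(w,N^kw)$. So $\omega(w,N^kw)=0$.

(ii) By \eqref{eq:test}, $\det(I-\lambda N)=1$, and $(I-\lambda N)^{-1}=\sum_{k\ge0}\lambda^kN^k$ is a finite sum. The Schur complement formula, applied to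
\[
I-\lambda T=\begin{pmatrix}1&-\lambda\,\omega(\xi,\cdot)\\-\lambda\xi&I-\lambda N\end{pmatrix},
\]
gives
\[
\det(I-\lambda T)=1-\lambda^2\,\omega\big(\xi,(I-\lambda N)^{-1}\xi\big)=1-\sum_{k\ge0}\lambda^{k+2}\,\omega(\xi,N^k\xi).
\]
Every term of the sum vanishes by (i), and \eqref{eq:test} shows that $T$ is nilpotent.
\end{proof}

The last formula shows what each hypothesis does. The term $k=0$ vanishes because $\omega$ is alternating, and the terms $k\ge1$ vanish because $N$ is self-adjoint. Nilpotency of $N$ alone is not enough: for the determinant form on $\mathbb{C}^2$ and $N(w_1,w_2)=(w_2,0)$ we have $\omega(\xi,N\xi)=-\xi_2^2$, so $\det(I-\lambda T)=1+\lambda^3\xi_2^2$.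

\section{The counterexample in dimension 15}\label{sec:fifteen}

Let $(U,\omega)$ be a nonzero symplectic space and let $N(s,t)$ be nilpotent self-adjoint operators on $U$ that depend linearly on $(s,t)\in\mathbb{C}^2$; both will be specified below. Put $V=\mathbb{C}\oplus U$ with elements $\beta=(u,w)$, and $M=U\oplus\mathbb{C}^2$ with elements $\alpha=(\xi,s,t)$, and define
\begin{equation}\label{eq:T}
T_\alpha(u,w)=\big(\omega(\xi,w),\ u\xi+N(s,t)w\big).
\end{equation}
The operator $T_\alpha$ is linear in $\alpha$ and nilpotent by Lemma~\ref{lem:border}(ii). The images span $V$, since $T_{(\xi,0,0)}(1,0)=(0,\xi)$ and $T_{(\xi,0,0)}(0,w)=(\omega(\xi,w),0)$.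

\subsection*{Solving the cancellation condition}
Fix $\beta=(u,w)$ with $u\ne0$. The equation $T_\alpha\beta=0$ consists of $u\xi=-N(s,t)w$ and $\omega(\xi,w)=0$. The first determines $\xi$ from $(s,t)$, and the second then holds automatically by Lemma~\ref{lem:border}(i). So the evaluation map now has a kernel of dimension $2$, parametrized by $(s,t)$. To avoid the division by $u$ we take $(s,t)=u\,\ell(\beta)$, where $\ell\colon V\to\mathbb{C}^2$ is linear, and set
\begin{equation}\label{eq:sigma}
\sigma(u,w)=\big(-N(\ell(\beta))\,w,\ u\,\ell(\beta)\big).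
\end{equation}
This map is homogeneous quadratic. With $N_\beta=N(\ell(\beta))$ we have $N(u\,\ell(\beta))=uN_\beta$, and so for every $\beta\in V$
\[
T_{\sigma(\beta)}\beta=\big(\omega(-N_\beta w,w),\ u(-N_\beta w)+uN_\beta w\big)=\big(\omega(w,N_\beta w),\,0\big)=(0,0)
\]
by Lemma~\ref{lem:border}(i). Thus \eqref{eq:cancel} holds for every $\ell$.

\subsection*{Choosing the inner operators}
It remains to make $\sigma(V)$ span $M$. The $U$-part of $\sigma(\beta)$ lies in $\sum_{s,t}N(s,t)U$, so this sum must be all of $U$. This is the first demand of Section~\ref{sec:blocks} again, now for $N$; the gain is that no quadratic map is required for $N$. The matrices $P(s,t)$ have spanning images, but $W=\mathbb{C}^3$ has odd dimension and carries no symplectic form. We therefore double it. Let $U=W\oplus W$, write $w=(v,f)$ and $\xi=(a,g)$, and put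
\[
\omega\big((a,g),(v,f)\big)=a^Tf-g^Tv,\qquad N(s,t)(v,f)=\big(P(s,t)v,\ P(s,t)^Tf\big).
\]
The form $\omega$ is alternating, since $v^Tf-f^Tv=0$, and nondegenerate, since $a^Tf-g^Tv=0$ for all $(a,g)$ forces $f=0$ and $v=0$. From $P^3=0$ we get $N^3=0$. The transpose in the second summand makes $N$ self-adjoint: both $\omega(N(a,g),(v,f))=(Pa)^Tf-(P^Tg)^Tv$ and $\omega((a,g),N(v,f))=a^TP^Tf-g^TPv$ equal $a^TP^Tf-g^TPv$. Now $\dim V=1+6=7$ and $\dim M=6+2=8$. Finally we take $\ell(\beta)=(v_1,v_3)$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
With these choices, the map $(T_\alpha\beta,\sigma(\beta))$ on $V\oplus M=\mathbb{C}^{15}$ has, by \eqref{eq:T}, the components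
\[
H_u=a^Tf-g^Tv,\qquad H_v=ua+P(s,t)v,\qquad H_f=ug+P(s,t)^Tf,
\]
and, by \eqref{eq:sigma}, the components $H_s=uv_1$, $H_t=uv_3$ and
\[
\begin{aligned}
H_a&=-P(v_1,v_3)v=-(v_1v_2,\ v_1v_3+v_3v_1,\ -v_3v_2),\\
H_g&=-P(v_1,v_3)^Tf=-(v_3f_2,\ v_1f_1-v_3f_3,\ v_1f_2).
\end{aligned}
\]
By \eqref{eq:P} this is the map $H$ of the theorem. Every $T_\alpha$ is nilpotent and \eqref{eq:cancel} holds, so $\mathcal{J}H$ is nilpotent by Proposition~\ref{prop:blocks}.

For the independence we show that no monomial occurs in two components. Record for each monomial the letters of its two variables. Different groups of components use different pairs of letters: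
\[
\begin{array}{c|c|c|c|c|c|c}
\text{group}&H_u&H_{v_j}&H_{f_j}&H_{a_j}&H_{g_j}&H_s,H_t\\ \hline
\text{pairs}&af,\ gv&ua,\ sv,\ tv&ug,\ sf,\ tf&vv&vf&uv
\end{array}
\]
Within a group, the lists of monomials of the components are disjoint: $ua_1,sv_2$; $ua_2,sv_3,tv_1$; $ua_3,tv_2$ for the $H_{v_j}$, then $ug_1,tf_2$; $ug_2,sf_1,tf_3$; $ug_3,sf_2$ for the $H_{f_j}$, then $v_1v_2$; $v_1v_3$; $v_2v_3$ for the $H_{a_j}$, then $v_3f_2$; $v_1f_1,v_3f_3$; $v_1f_2$ for the $H_{g_j}$, and $uv_1$; $uv_3$ for $H_s,H_t$. Nonzero polynomials without common monomials are linearly independent. As explained in Section~\ref{sec:intro}, the rows of $\mathcal{J}H$ are then independent as well.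
\end{proof}

\begin{remark}\label{rem:ell}
For this $T$, every quadratic solution $\sigma=(a,g,s,t)$ of \eqref{eq:cancel} has the form \eqref{eq:sigma}: the equations $ua_1+sv_2=0$ and $ua_3-tv_2=0$ show that $u$ divides the quadratic forms $s$ and $t$, and then $(a,g)$ is determined. The only freedom is $\ell$, and it matters: the choice $\ell=(v_1,-v_3)$ gives $H_{a_2}=-(v_1v_3-v_3v_1)=0$.
\end{remark}

\section{Higher dimensions}\label{sec:higher}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Dimension $15$ is Theorem~\ref{thm:main}. Let $m\ge1$. Adding variables with zero components would destroy the independence, so we add a triangular chain: new variables $r_1,\dots,r_m$ with components $H_{r_1}=u^2$ and $H_{r_{k+1}}=r_k^2$ for $1\le k<m$, the old components being unchanged. Call the resulting map $\tilde H$ and let $y=x+\tilde H(x)$. By the proof of Proposition~\ref{prop:blocks}, the $15$ old variables are polynomials in the $15$ old coordinates of $y$. Then $r_1=y_{r_1}-u^2$ and $r_{k+1}=y_{r_{k+1}}-r_k^2$ are, one after another, polynomials in $y$. So $x+\tilde H$ has a polynomial left inverse,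 and $\mathcal{J}\tilde H$ is nilpotent by Lemma~\ref{lem:inverse}. The monomials $u^2,r_1^2,\dots,r_{m-1}^2$ are distinct and occur in no old component, so it remains true that no monomial occurs in two components. Hence $\tilde H$ is a counterexample in dimension $15+m$.
\end{proof}

\section{Simple algebras}\label{sec:simple}

The algebra of the extended map $\tilde H$ is not simple: no component involves $r_m$, so the last basis vector has product $0$ with every element and spans an ideal. The map of Theorem~\ref{thm:main} has no such removable part.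

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
By Lemma~\ref{lem:dict} and Theorem~\ref{thm:main}, every $L_x=\frac12\mathcal{J}H(x)$ is nilpotent and $A\cdot A=A\ne0$. We regard $V$ and $M$ as subspaces of $A=V\oplus M$. The map $H$ vanishes on $M$ and equals $\sigma$ on $V$, so $M\cdot M=0$ and $V\cdot V\subset M$ with $\beta\cdot\beta=\sigma(\beta)$. Moreover,
\[
\alpha\cdot\beta=\tfrac12\big((T_\alpha\beta,\sigma(\beta))-(0,0)-(0,\sigma(\beta))\big)=\tfrac12T_\alpha\beta\in V .
\]
Let $I\ne0$ be an ideal. We find a nonzero element of $I\cap V$, use the operators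
\[
T_{(\xi,0,0)}(u,w)=\big(\omega(\xi,w),\,u\xi\big)
\]
to reach all of $V$, and obtain $M$ by squaring.

\emph{Step 1: $I\cap V\ne0$.} Let $0\ne\beta_0+\alpha_0\in I$ with $\beta_0\in V$, $\alpha_0\in M$. Suppose first that $\beta_0=(u_0,w_0)\ne0$. Since $M\cdot M=0$, the product $\alpha\cdot(\beta_0+\alpha_0)=\frac12T_\alpha\beta_0$ lies in $I\cap V$ for every $\alpha\in M$. For $\alpha=(\xi,0,0)$ we have $T_\alpha\beta_0=(\omega(\xi,w_0),u_0\xi)$. This is nonzero for every $\xi\ne0$ if $u_0\ne0$; if $u_0=0$, then $w_0\neq0$, and it is nonzero for some $\xi$ by nondegeneracy. Suppose next that $\beta_0=0$, so that $\alpha_0=(\xi,s,t)\ne0$ lies in $I$ and $\frac12T_{\alpha_0}\beta\in I\cap V$ for every $\beta\in V$. If $\xi\ne0$, then $T_{\alpha_0}(1,0)=(0,\xi)\neq0$. If $\xi=0$, then $(s,t)\ne(0,0)$, so $N(s,t)\ne0$ by \eqref{eq:P}, and $T_{\alpha_0}(0,w)=(0,N(s,t)w)\ne0$ for some $w$.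

\emph{Step 2: $V\subset I$.} The subspace $I\cap V$ is stable under all $T_\alpha$. Let $(u_0,w_0)$ be a nonzero element of it. If $u_0\ne0$, choose $\xi\ne0$ with $\omega(\xi,w_0)=0$, which is one linear condition on the $6$-dimensional space $U$; then $T_{(\xi,0,0)}(u_0,w_0)=(0,u_0\xi)$. So in any case $I\cap V$ contains an element $(0,w_1)$ with $w_1\ne0$. Choose $\eta\in U$ with $\omega(\eta,w_1)\ne0$. Then $T_{(\eta,0,0)}(0,w_1)=(\omega(\eta,w_1),0)$, so $(1,0)\in I$. Finally $T_{(\xi,0,0)}(1,0)=(0,\xi)\in I$ for all $\xi\in U$, and $V\subset I$.

\emph{Step 3: $M\subset I$.} We have $\sigma(\beta)=\beta\cdot\beta\in I$ for all $\beta\in V$, and $\sigma(V)$ spans $M$ by Theorem~\ref{thm:main} and Proposition~\ref{prop:blocks}. So $I=A$, and $A$ is simple.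

For the converse, recall from Lemma~\ref{lem:dict} that quadratic counterexamples correspond to nonzero commutative algebras $B$ with $B\cdot B=B$ and all $L_x$ nilpotent. Let $B$ be one, and let $I$ be a proper ideal of largest dimension. The quotient $B/I$ is a nonzero commutative algebra. It satisfies $(B/I)\cdot(B/I)=B/I$, and its multiplication operators are induced by the nilpotent operators $L_x$, hence nilpotent. So $B/I$ is again a counterexample, of dimension $\dim B-\dim I$. Its ideals correspond to the ideals of $B$ containing $I$, which are $I$ and $B$; so $B/I$ is simple. If $\dim B$ is the least possible, then $I=0$ and $B$ itself is simple.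
\end{proof}

\section{Gradient maps}\label{sec:gradient}

The Jacobian matrix of a gradient map $\nabla\Phi$ is the Hessian of $\Phi$, which is symmetric. Conversely, a homogeneous quadratic map $K$ with symmetric Jacobian matrix is the gradient of the cubic form $\frac13x^TK(x)$: this gradient is $\frac13\big(K+(\mathcal{J}K)^Tx\big)=\frac13\big(K+(\mathcal{J}K)x\big)=K$, because $\mathcal{J}K(x)x=2K(x)$ by Lemma~\ref{lem:dict}.

Let $H$ be the map of Theorem~\ref{thm:main} and $n=15$. A natural cubic form attached to $H$ is $\Psi(z,\zeta)=\sum_{j=1}^n\zeta_jH_j(z)$ in $2n$ independent variables. Since $\partial^2\Psi/\partial\zeta_j\partial z_k=\partial_kH_j(z)$ and $\Psi$ is linear in $\zeta$, its Hessian is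
\[
Q=\begin{pmatrix}*&\mathcal{J}H(z)^T\\ \mathcal{J}H(z)&0\end{pmatrix}.
\]
The nilpotent blocks stand off the diagonal, where they are of no use; an exchange of the two block rows would move them onto it. Under a linear substitution with matrix $S$ a Hessian changes as $Q\mapsto S^TQS$, which is conjugate to $S(S^TQS)S^{-1}=SS^TQ$. So we look for an $S$ such that $SS^T$ is a multiple of the block exchange.

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
With variables $x,y\in\mathbb{C}^n$ and $i=\sqrt{-1}$, put $z=x+iy$ and $\zeta=x-iy$, that is, $\binom{z}{\zeta}=S\binom{x}{y}$ with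
\[
S=\begin{pmatrix}I&iI\\I&-iI\end{pmatrix},\qquad
SS^T=\begin{pmatrix}I+i^2I&I-i^2I\\I-i^2I&I+i^2I\end{pmatrix}=\begin{pmatrix}0&2I\\2I&0\end{pmatrix}.
\]
In particular $S$ is invertible. No complex conjugation is involved. Let
\[
\Phi(x,y)=\Psi(x+iy,\,x-iy)=\sum_{j=1}^n(x_j-iy_j)\,H_j(x+iy),
\]
a cubic form in $30$ variables.

\emph{The Hessian is nilpotent.} The Hessian of $\Phi$ at $(x,y)$ is $S^TQS$, with $Q$ evaluated at $(z,\zeta)$, and it is conjugate to
\[
SS^TQ=2\begin{pmatrix}\mathcal{J}H(z)&0\\ *&\mathcal{J}H(z)^T\end{pmatrix}.
\]
The eigenvalues of a block triangular matrix are those of its diagonal blocks, which are nilpotent by Theorem~\ref{thm:main}. So the Hessian of $\Phi$ is nilpotent.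

\emph{The partial derivatives are independent.} By the chain rule $\nabla\Phi$ is $S^T\nabla\Psi$ evaluated at $(z,\zeta)$, and $S$ is invertible, so it suffices to treat $\Psi$. A linear relation $\sum_jc_j\,\partial\Psi/\partial\zeta_j+\sum_kd_k\,\partial\Psi/\partial z_k=0$ reads
\[
\sum_jc_jH_j(z)+\sum_j\zeta_j\sum_kd_k\,\partial_kH_j(z)=0 .
\]
Setting $\zeta=0$ gives $c=0$, by the independence of the $H_j$. The coefficients of the $\zeta_j$ then give $\mathcal{J}H(z)d=0$, that is, $z\cdot d=0$ for all $z$ in the algebra $A$ of Theorem~\ref{thm:more}(b). So $d$ lies in the annihilator $\{d\in A: A\cdot d=0\}$. This subspace is an ideal, since its products with $A$ are zero, and it is not $A$, since $A\cdot A\ne0$. As $A$ is simple, it is $0$, and $d=0$.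

Thus $\nabla\Phi$ is a homogeneous quadratic map in dimension $30$ with independent components and symmetric nilpotent Jacobian matrix.
\end{proof}

Simplicity was used only to see that the annihilator of $A$ is zero, and this much is needed. For the extended map $\tilde H$ of Section~\ref{sec:higher} the same recipe gives a nilpotent Hessian, but the form $\Psi$ does not involve the $z$-variable belonging to $r_m$, and the partial derivatives are dependent.

\begin{thebibliography}{1}

\bibitem{Herbie}
\emph{Herbie: A Cubic Linear Counterexample To The Dependence Problem},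
\texttt{https://beta.math.ac.vn/uploads/files/0702233.pdf}.

\end{thebibliography}
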